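\title{The two-thirds bound for locating-total domination}

\begin{abstract}
A total dominating set $D$ of a graph $G$ is locating if the vertices outside $D$ have pairwise different neighborhoods in $D$. We prove the conjecture that every twin-free graph of order $n$ without isolated vertices has a locating-total dominating set with at most $\frac23 n$ vertices, and we show that $\lfloor 2n/3\rfloor$ is attained by a connected graph for every $n\ge 4$. The bound is a case of a theorem that allows twins: if every component of $G$ has order at least $3$, then some total dominating set with at most $\frac23 n$ vertices distinguishes every two outside vertices that are not twins. The proof is self-contained. From one extremal total dominating set it builds two sets with the required property, of sizes $n-f$ and at most $2f$.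
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a vertex $v$ of a graph $G=(V,E)$, let $N(v)$ be the set of its neighbors and $N[v]=N(v)\cup\{v\}$. A set $D\subseteq V$ is a \emph{total dominating set}, or \emph{TD set}, if every vertex of $G$, including every vertex of $D$, has a neighbor in $D$. For $v\notin D$ we call $N(v)\cap D$ the \emph{trace} of $v$ on $D$. A TD set gives every outside vertex a nonempty trace, which one may regard as its address in terms of $D$. The set is a \emph{locating-total dominating set} if these addresses are unique, that is, if $N(u)\cap D\ne N(v)\cap D$ for all distinct $u,v\in V\setminus D$. The minimum sizes of a TD set and of a locating-total dominating set are denoted by $\gamma_t(G)$ and $\gamma_t^L(G)$. Both are defined exactly when $G$ has no isolated vertex: an isolated vertex has no neighbor in any set, and otherwise $V$ itself is a locating-total dominating set. Thus $\gamma_t(G)\le\gamma_t^L(G)\le n$ for a graph of order $n$ without isolated vertices. We shall use throughout that a superset of a TD set is a TD set.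

A theorem of Cockayne et al.\ states that $\gamma_t(G)\le\frac23 n$ for every connected graph $G$ of order $n\ge 3$. For $\gamma_t^L$ no such bound holds. A TD set of the star $K_{1,n-1}$ contains the center, so all leaves outside it have the same trace, and a locating set can omit only one vertex; hence $\gamma_t^L(K_{1,n-1})=n-1$ for $n\ge3$. In the complete graph $K_n$ all outside vertices have trace $D$, with the same result. The obstruction in both examples is a pair of vertices that the graph itself cannot tell apart. Two distinct vertices $u,v$ are \emph{twins} if $N(u)=N(v)$ or $N[u]=N[v]$, and $G$ is \emph{twin-free} if it has no twins.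

One word covers both twins and traces. A vertex $x$ \emph{separates} $u$ and $v$ if $x\notin\{u,v\}$ and $x$ is adjacent to exactly one of them. Distinct vertices $u,v$ are twins if and only if no vertex separates them: the latter means $N(u)\setminus\{v\}=N(v)\setminus\{u\}$, which reads $N(u)=N(v)$ if $u,v$ are nonadjacent and $N[u]=N[v]$ if they are adjacent. Two vertices outside $D$ have different traces if and only if a vertex of $D$ separates them.

Excluding twins does not make $\gamma_t^L$ close to $\gamma_t$. A locating-total dominating set of size $m$ offers only $2^m-1$ nonempty traces, so $n\le m+2^m-1$, and $\gamma_t^L$ grows with $n$. On the other hand, join a new vertex to all vertices of a path $1,2,\dots,n-1$ with $n\ge5$. Then $\gamma_t=2$, and the graph is twin-free: path vertices $i<j$ are separated by $j+1$, by $i-1$ or, for the two ends, by $2$, and the new vertex is the only vertex adjacent to all others. So a locating set cannot be obtained from a minimum TD set by adding a bounded number of vertices. What one may still hope is that location costs nothing in the worst case. This is the conjecture posed in~\cite{PB}: \emph{every twin-free graph $G$ of order $n$ without isolated vertices satisfies $\gamma_t^L(G)\le\frac23n$.} We prove it.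

\begin{theorem}\label{thm:main}
If $G$ is a twin-free graph of order $n\ge1$ without isolated vertices, then $\gamma_t^L(G)\le\frac23 n$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $n\ge4$, the maximum of $\gamma_t^L(G)$ over the twin-free graphs $G$ of order $n$ without isolated vertices is exactly $\lfloor 2n/3\rfloor$, and it is attained by a connected graph. For $1\le n\le 3$ there are no such graphs.
\end{theorem}

Two twins outside $D$ always have the same trace, so in a graph with twins the most one can ask of a small set is to separate all other pairs. This can be done within the same bound.

\begin{theorem}\label{thm:twins}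
Let $G$ be a graph of order $n$ in which every component has order at least $3$. Then $G$ has a total dominating set $D$ with $|D|\le\frac23 n$ such that any two distinct vertices outside $D$ with the same neighborhood in $D$ are twins in $G$.
\end{theorem}

Theorem~\ref{thm:twins} implies Theorem~\ref{thm:main}. In a twin-free graph without isolated vertices every component has order at least $3$, because the two vertices of a component $K_2$ are twins, and the last clause of Theorem~\ref{thm:twins} then says that $D$ is locating. If the last clause is ignored, Theorem~\ref{thm:twins} is the bound of Cockayne et al., which our proof does not use. The condition on components cannot be dropped: a TD set contains both vertices of every component $K_2$, so a disjoint union of copies of $K_2$ has $\gamma_t=n$.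

Section~\ref{sec:sharp} constructs the graphs for Theorem~\ref{thm:sharp}. Section~\ref{sec:plan} sets up the proof of Theorem~\ref{thm:twins} and carries it out by hand on a graph with seven vertices. Section~\ref{sec:extremal} derives the structure of an extremal TD set, and Section~\ref{sec:exchange} completes the proof.

\section{Graphs that attain the bound}\label{sec:sharp}

The constant $\frac23$ is forced by total domination alone. A vertex of degree $1$ forces its neighbor into every TD set, and that neighbor needs a neighbor in the set as well. If a path with two new vertices hangs from each vertex of a graph, then each triple consisting of an old vertex and its path contains two vertices of every TD set. One or two extra vertices take care of the orders not divisible by $3$.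

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, given Theorem~\ref{thm:main}]
The graphs of order at most $3$ without isolated vertices are $K_2$, $K_3$ and $P_3$. Any two vertices of $K_2$ or $K_3$ are twins, and so are the ends of $P_3$.

Let $n\ge4$. The upper bound is Theorem~\ref{thm:main}. Since $\gamma_t^L\ge\gamma_t$, it suffices to find a connected twin-free graph $G$ of order $n$ with $\gamma_t(G)\ge\lfloor 2n/3\rfloor$. Write $n=3h+i$ with $h\ge1$ and $i\in\{0,1,2\}$; then $h\geq 2$ or $i\ge1$. Take a connected graph $H$ of order $h$. For each $v\in V(H)$ add vertices $a_v,b_v$ and edges $va_v$, $a_vb_v$. Fix $v_0\in V(H)$. If $i=1$, add a vertex $x$ and the edge $v_0x$. If $i=2$, add vertices $x,y$ and the edges $v_0y$, $yx$. The resulting graph $G$ is connected of order $n$; for $n=4,5,6$ it is the path $P_n$.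

\emph{Lower bound.} A TD set contains $a_v$, the only neighbor of $b_v$, and one of the two neighbors $v,b_v$ of $a_v$. So it has at least two vertices in each of the $h$ disjoint sets $\{v,a_v,b_v\}$. If $i=2$ it also contains $y$, the only neighbor of $x$. Hence $\gamma_t(G)\ge 2h$ for $i\in\{0,1\}$ and $\gamma_t(G)\ge 2h+1$ for $i=2$, and these numbers equal $\lfloor 2n/3\rfloor=2h+\lfloor 2i/3\rfloor$.

\emph{No twins.} If $s,t$ are twins, then every neighbor of $s$ other than $t$ is a neighbor of $t$. We use this three times.
\begin{itemize}
\item A twin of $a_v$ other than $b_v$ would be a second neighbor of $b_v$, and $v$ separates $a_v$ and $b_v$. So $a_v$ has no twin. If $i=2$, a twin of $y$ other than $x$ would be a second neighbor of $x$, and $v_0$ separates $y$ and $x$. So $y$ has no twin.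
\item A twin of $v\in V(H)$ is not $a_v$, so it is adjacent to $a_v$, so it is $b_v$. But $v$ has a neighbor other than $a_v$, in $H$ if $h\ge2$ and in $\{x,y\}$ if $h=1$, and this neighbor separates $v$ and $b_v$. So $v$ has no twin.
\item The remaining vertices are the $b_v$ and $x$. They have degree $1$, they are pairwise nonadjacent, and their neighbors are pairwise distinct. So any two of them are separated by the neighbor of either.
\end{itemize}
Thus $G$ is twin-free.
\end{proof}

These graphs satisfy $\gamma_t\ge\lfloor 2n/3\rfloor$, so the bound of Theorem~\ref{thm:twins} cannot be lowered either.

\section{Two good sets from one total dominating set}\label{sec:plan}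

From now on $G=(V,E)$ is a graph of order $n$ in which every component has order at least $3$. A TD set $D$ is \emph{good} if every two vertices outside $D$ that are not twins are separated by a vertex of $D$. Theorem~\ref{thm:twins} asks for a good set with at most $\frac23n$ vertices. In a twin-free graph, good means locating.

Let $D$ be any TD set. The \emph{classes} of $D$ are the classes of the partition of $V\setminus D$ by equality of traces, and $k(D)$ is their number. The cheapest way to make $D$ locating is to add all vertices but one from each class, which gives a set of size $n-k(D)$. With twins one can leave more vertices outside, and one has to: every TD set of a star has $k(D)\le1$. A \emph{twin set} is a set of vertices that are pairwise twins; the empty set and single vertices count. For $A\subseteq V$ let $\mu(A)$ be the maximum size of a twin set contained in $A$, and put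
\[
f(D)=\sum_{C}\mu(C),
\]
where $C$ runs over the classes of $D$. \emph{In a twin-free graph $\mu(C)=1$ for every class $C$, and $f(D)=k(D)$}; a reader interested only in Theorem~\ref{thm:main} may read everything below with this substitution.

\begin{lemma}\label{lem:large}
For every TD set $D$ there is a good set of size $n-f(D)$.
\end{lemma}

\begin{proof}
Choose a maximum twin set in each class of $D$, and let $D^*$ be the complement of the union of these twin sets. Then $|D^*|=n-f(D)$, and $D^*\supseteq D$ is a TD set. Two vertices outside $D^*$ lie in different classes of $D$, and are then separated by a vertex of $D$, or in the same chosen twin set.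
\end{proof}

Nothing is lost in this lemma. If $D$ is good, its classes are twin sets and $f(D)=n-|D|$. So the maximum of $f$ over all TD sets is $n$ minus the minimum size of a good set.

Lemma~\ref{lem:large} suffices when $f(D)\ge n/3$. The main work is to handle a small $f(D)$: for a suitable $D$ we construct a second good set, of size at most $2f(D)$. One of the two sets is then small enough, since for $f=f(D)$
\begin{equation}\label{eq:min}
\min\{n-f,\;2f\}\le\frac{2(n-f)+2f}{3}=\frac{2n}{3}.
\end{equation}
The second set consists of a part $R$ of $D$ that is just large enough to tell the classes apart, together with a few vertices from each class. The two parts dominate each other, and the rest of $D$ is discarded.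

\begin{example}\label{ex:hexagon}
Let $G$ be the $6$-cycle $r\,u\,u'\,r'\,s\,c$ with a leaf $c'$ attached to $r$ (Figure~\ref{fig:hexagon}). The seven neighborhoods are different, and adjacent twins would have a common neighbor or form a component $K_2$, so $G$ is twin-free. Theorem~\ref{thm:main} promises a locating set of size $\lfloor 14/3\rfloor=4$.

Take the TD set $D=\{r,u,u',r'\}$. The vertices $c,c'$ have trace $\{r\}$ and $s$ has trace $\{r'\}$, so $f(D)=k(D)=2$, and Lemma~\ref{lem:large} gives a set of size $5$, which is too large. Now $R=\{r,r'\}$ alone dominates $c,c',s$ and separates the two classes; the vertices $u,u'$ serve only to dominate $D$. Replace them by one vertex from each class, that is, by $s$ and by some $z\in\{c,c'\}$. The set $D'=\{r,r',s,z\}$ has $2k(D)=4$ vertices. It is a TD set: $z$ dominates $r$, $s$ dominates $r'$, and every other vertex is adjacent to $r$ or $r'$. The discarded vertices are separated, since $r$ is adjacent to $u$ and not to $u'$. One conflict remains: on $R$, the vertex $u$ looks like $c$ and $c'$. Here $s$ helps. It separates $c$ and $c'$, so at most one of them can agree with $u$ at $s$ as well; this is $c'$. For $z=c'$ the traces of $u,u',c$ on $D'$ are $\{r\}$, $\{r'\}$, $\{r,s\}$, and $D'$ is locating. For $z=c$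 both $u$ and $c'$ have trace $\{r\}$, and the construction fails.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05,
  dv/.style={circle,draw,fill=black,inner sep=2.2pt},
  ov/.style={circle,draw,fill=white,inner sep=2.2pt}]
\begin{scope}
\draw (180:1)--(120:1)--(60:1)--(0:1)--(-60:1)--(-120:1)--cycle (180:1)--(180:2);
\node[dv,label=above left:$r$] at (180:1) {};
\node[dv,label=above:$u$] at (120:1) {};
\node[dv,label=above:$u'$] at (60:1) {};
\node[dv,label=right:$r'$] at (0:1) {};
\node[ov,label=below:$s$] at (-60:1) {};
\node[ov,label=below:$c$] at (-120:1) {};
\node[ov,label=left:$c'$] at (180:2) {};
\end{scope}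
\begin{scope}[xshift=5cm]
\draw (180:1)--(120:1)--(60:1)--(0:1)--(-60:1)--(-120:1)--cycle (180:1)--(180:2);
\node[dv,label=above left:$r$] at (180:1) {};
\node[ov,label=above:$u$] at (120:1) {};
\node[ov,label=above:$u'$] at (60:1) {};
\node[dv,label=right:$r'$] at (0:1) {};
\node[dv,label=below:$s$] at (-60:1) {};
\node[ov,label=below:$c$] at (-120:1) {};
\node[dv,label=left:$c'$] at (180:2) {};
\end{scope}
\end{tikzpicture}
\caption{Left: a total dominating set (black) that is not locating, since $c$ and $c'$ have the same black neighbors. Right: replacing $u,u'$ by $s,c'$ gives a locating-total dominating set of size $4$.}
\label{fig:hexagon}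
\end{figure}

The example used three properties of $D$. Two vertices of one class are separated by a vertex that goes into $D'$ anyway; the set $R$ has at most $k(D)$ vertices; and each discarded vertex has a neighbor in $R$ that is adjacent to no other discarded vertex. The next section establishes these properties, in this order, for an extremal choice of $D$. To follow $f$ when $D$ changes by one vertex we need the following facts.

\begin{lemma}\label{lem:mu}
Let $A\subseteq B\subseteq V$ and $x\in V$.
\begin{itemize}
\item[(a)] $\mu(A)\le\mu(B)$ and $\mu(A\setminus\{x\})\ge\mu(A)-1$, and $\mu(A)\geq 1$ if $A\ne\emptyset$.
\item[(b)] If $x\notin A$, then $\mu(A\cap N(x))+\mu(A\setminus N(x))\ge\mu(A)$, and the inequality is strict if both $A\cap N(x)$ and $A\setminus N(x)$ are nonempty.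
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) holds because subsets of twin sets and single vertices are twin sets. For (b), let $T\subseteq A$ be a maximum twin set. As $x\notin T$ separates no two vertices of $T$, the set $T$ lies in one of the two parts. That part contributes $\mu(A)$, and the other contributes at least $1$ if it is nonempty.
\end{proof}

\section{Extremal total dominating sets}\label{sec:extremal}

A \emph{$K_2$-component} of the induced subgraph $G[D]$ is a component with exactly two vertices. Among all TD sets of $G$ (the set $V$ is one) choose $D$ such that
\begin{itemize}
\item[(E1)] $f(D)$ is maximum;
\item[(E2)] subject to (E1), $|D|$ is minimum;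
\item[(E3)] subject to (E1) and (E2), the number of $K_2$-components of $G[D]$ is minimum.
\end{itemize}
Such a $D$ is called \emph{extremal}. It is fixed from now on; $f=f(D)$, $k=k(D)$, and ``class'' means class of $D$ unless another set is named. We test (E1) by adding a vertex to $D$, (E2) by deleting one, and (E3) by swapping one for another.

\subsection{Separation inside a class}

If two vertices of a class are not twins, some vertex $x$ separates them, and $x\notin D$ because their traces are equal. Adding $x$ to $D$ splits the class and gains at least $1$ in $f$. By (E1) the removal of $x$ from its own class must cost that much. Call a vertex $x\in V\setminus D$ with class $C$ \emph{critical} if $\mu(C\setminus\{x\})<\mu(C)$, and let $K$ be the set of critical vertices.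

\begin{lemma}\label{lem:critical}
Every vertex that separates two vertices of the same class is critical. In particular, two vertices of the same class that are not twins are separated by a vertex of $K$.
\end{lemma}

\begin{proof}
Let $x$ separate two vertices of the class $C_0$. Then $x\notin D$. Suppose that $x$ is not critical, so that $\mu(C\setminus\{x\})=\mu(C)$ for every class $C$. The classes of the TD set $D\cup\{x\}$ are the nonempty sets among $(C\setminus\{x\})\cap N(x)$ and $(C\setminus\{x\})\setminus N(x)$, for $C$ a class of $D$. By Lemma~\ref{lem:mu}(b) the parts of $C\setminus\{x\}$ contribute at least $\mu(C)$ to $f(D\cup\{x\})$, and for $C=C_0$, where both parts are nonempty, at least $\mu(C_0)+1$. So $f(D\cup\{x\})>f$, contrary to (E1).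
\end{proof}

Critical vertices are few. A critical vertex $x$ of a class $C$ lies in every maximum twin set $T$ of $C$, since otherwise $T\subseteq C\setminus\{x\}$. Call a class $C$ \emph{loose} if $|C|\ge2$ and $\mu(C)=1$. A loose class contains no critical vertex, because $\mu(C\setminus\{x\})\ge1$. In a twin-free graph every class is a singleton or loose, and $K$ is the union of the singleton classes. In Example~\ref{ex:hexagon}, $K=\{s\}$ and $\{c,c'\}$ is loose.

\subsection{The core}

Next we extract from $D$ the part that is responsible for the classes. A \emph{core} of $D$ is an inclusion-minimal set $R\subseteq D$ such that every vertex of $V\setminus D$ has a neighbor in $R$ and every two vertices in different classes are separated by a vertex of $R$. The set $D$ has both properties, so a core exists. Both properties say that certain sets stay distinct when they are intersected with $R$: the $k$ traces and the empty set. The size of a core is therefore governed by a fact about set families.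

\begin{lemma}\label{lem:forest}
Let $\mathcal F$ be a family of $m\geq 1$ distinct subsets of a finite set $R$. Suppose that for every $r\in R$ there are two members of $\mathcal F$ whose symmetric difference is $\{r\}$. Then $|R|\le m-1$.
\end{lemma}

\begin{proof}
For each $r\in R$ fix such a pair of members and regard it as an edge labeled $r$ of a graph with vertex set $\mathcal F$. A pair determines its symmetric difference, so this graph has $|R|$ different edges with different labels. Suppose it contains a cycle, and let $r$ be the label of one of its edges. Each step along the cycle adds or removes only the element that labels the edge. So in one round the membership of $r$ changes exactly once, although the round ends at the set where it began. This is impossible. Hence the graph is a forest, and a forest on $m$ vertices has at most $m-1$ edges.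
\end{proof}

Fix a core $R$ of $D$ and let $U=D\setminus R$. For a class $C$ let $R_C$ be the common value of $N(c)\cap R$ for $c\in C$. By the definition of a core, the $k$ sets $R_C$ are nonempty and pairwise different.

\begin{lemma}\label{lem:core}
We have $|R|\le k$, and every vertex of $R$ has a neighbor in $V\setminus D$.
\end{lemma}

\begin{proof}
Let $\mathcal F$ consist of $\emptyset$ and the sets $R_C$; it has $k+1$ members. Let $r\in R$. By minimality $R\setminus\{r\}$ lacks one of the two defining properties. Either $R_C\setminus\{r\}=\emptyset$ for some class $C$, and then $R_C=\{r\}$ and $\emptyset$ have symmetric difference $\{r\}$; or $R_C\setminus\{r\}=R_{C'}\setminus\{r\}$ for two classes $C\neq C'$, and then $R_C$ and $R_{C'}$, being different, have symmetric difference $\{r\}$. Lemma~\ref{lem:forest} gives $|R|\le k$. In both cases $r$ belongs to some $R_C$, so $r$ is adjacent to the vertices of $C$.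
\end{proof}

\subsection{Private neighbors in the core}

The vertices of $U$ will be discarded, so they must be dominated and separated by what remains. By (E2), deleting $u\in U$ from $D$ must destroy total domination, so some vertex $w$ depends on $u$ alone. If $w\in R$, then $w$ does both jobs for $u$. The difficulty is the case $w\in U$, and the following example shows that (E1) and (E2) do not exclude it.

\begin{example}\label{ex:P6}
Let $G$ be the path $1,2,\dots,6$. By Section~\ref{sec:sharp}, $\gamma_t(G)\ge4$, so $f\le2$ for all TD sets by Lemma~\ref{lem:large}. The TD set $D=\{1,2,4,5\}$ has classes $\{3\}$ and $\{6\}$ with traces $\{2,4\}$ and $\{5\}$, so it satisfies (E1) and (E2). The set $R=\{4,5\}$ is a core. The vertices of $U=\{1,2\}$ depend on each other and have no neighbor in $R$, and the exchange of Example~\ref{ex:hexagon} produces $\{3,4,5,6\}$, which does not dominate $1$. Swapping $1$ for $3$ turns $D$ into $\{2,3,4,5\}$, which again has size $4$ and two classes but induces no $K_2$-component. Condition (E3) enforces this swap.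
\end{example}

\begin{lemma}\label{lem:private}
Every $u\in U$ has a neighbor $w(u)\in R$ with $N(w(u))\cap D=\{u\}$.
\end{lemma}

\begin{proof}
\emph{Step 1: for every $u\in U$ there is $w\in D$ with $N(w)\cap D=\{u\}$.} Suppose that $D\setminus\{u\}$ is a TD set. Vertices in the same class of $D$ have the same trace on $D\setminus\{u\}$, and vertices in different classes are separated by $R\subseteq D\setminus\{u\}$. So each class of $D$ is contained in a class of $D\setminus\{u\}$, and different classes are contained in different classes. By Lemma~\ref{lem:mu}(a), $f(D\setminus\{u\})\ge f$. A strict inequality contradicts (E1), and equality contradicts (E2). Hence some vertex $w$ has no neighbor in $D\setminus\{u\}$; it has a neighbor in $D$, so $N(w)\cap D=\{u\}$. Vertices outside $D$ have a neighbor in $R$, and $u\notin R$, so $w\in D$.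

\emph{Step 2: the bad case and the swap.} Let $u\in U$, let $w$ be as in Step 1, and suppose that $w\in U$. Step 1 applied to $w$ gives $w'\in D$ with $N(w')\cap D=\{w\}$. Then $w'\in N(w)\cap D=\{u\}$, so $N(u)\cap D=\{w\}$. Thus $\{u,w\}$ is the vertex set of a $K_2$-component of $G[D]$, disjoint from $R$. The component of $G$ that contains the edge $uw$ has order at least $3$, so one of $u,w$, call it $a$, has a neighbor $z\notin\{u,w\}$. Let $b$ be the other one. Since $N(a)\cap D=\{b\}$, we have $z\in V\setminus D$. Put
\[
D'=(D\setminus\{b\})\cup\{z\}.
\]
Then $R\subseteq D'$ and $|D'|=|D|$. We show that $D'$ contradicts the choice of $D$.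

\emph{Step 3: $D'$ is a TD set.} Every vertex of $V\setminus D$, including $z$, has a neighbor in $R$. The vertex $a$ has the neighbor $z$, and $b$ has the neighbor $a$. A vertex of $D\setminus\{a,b\}$ has a neighbor in $D$, and this neighbor is not $b$ because $N(b)\cap D=\{a\}$.

\emph{Step 4: $f(D')\ge f$.} The vertices outside $D'$ are $b$ and the vertices of the sets $C\setminus\{z\}$, for $C$ a class of $D$. Since $N(b)\cap D=\{a\}$ and $a\notin R$, the vertex $b$ has no neighbor in $R$, unlike every other vertex outside $D'$. So $\{b\}$ is a class of $D'$ and contributes $1$. Vertices in different classes of $D$ are separated by $R$, and vertices in the same class have the same neighbors in $D\setminus\{b\}$. So the other classes of $D'$ are the nonempty sets among $(C\setminus\{z\})\cap N(z)$ and $(C\setminus\{z\})\setminus N(z)$. By Lemma~\ref{lem:mu} they contribute at least $\sum_C\mu(C\setminus\{z\})\ge f-1$, as $z$ lies in only one class. By (E1), $f(D')=f$, so $D'$ satisfies (E1) and (E2).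

\emph{Step 5: $G[D']$ has fewer $K_2$-components than $G[D]$.} The vertex $z$ is adjacent to $a$ and to some vertex of $R$, which differs from $a$. So the component of $G[D']$ containing $a$ and $z$ has at least three vertices, and every $K_2$-component of $G[D']$ lies in $D\setminus\{a,b\}$. Its vertices are not adjacent to $b$, the only vertex of $D\setminus D'$, so it is also a component of $G[D]$. The $K_2$-component $\{a,b\}$ of $G[D]$ does not arise in this way. This contradicts (E3), and hence $w\in R$.
\end{proof}

Step 2 is the only place where components of order $2$ have to be excluded. If $\{u,w\}$ is a component of $G$, there is no vertex $z$, both $u$ and $w$ lie in $U$, and the lemma is false.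

\section{The exchange}\label{sec:exchange}

We now keep $R$, discard $U$ and add vertices from the classes. The next lemma shows that almost everything we need holds for any such choice, and it names the pairs that remain to be separated. If $u\ne u'$ are in $U$, then $w(u)\in R$ is adjacent to $u$ and not to $u'$, so $N(u)\cap R\neq N(u')\cap R$. Hence for each class $C$ at most one $u\in U$ satisfies $N(u)\cap R=R_C$. If it exists, we denote it by $u_C$.

\begin{lemma}\label{lem:exchange}
Let $D'\subseteq V$ contain $R$ and at least one vertex of every class of $D$. Then $D'$ is a TD set. If two distinct vertices outside $D'$ are separated by no vertex of $R$, then for some class $C$ either both lie in $C$, or one is $u_C$ and the other lies in $C$.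
\end{lemma}

\begin{proof}
Every vertex of $V\setminus D$ has a neighbor in $R$ by the definition of a core, and every $u\in U$ has the neighbor $w(u)\in R$. By Lemma~\ref{lem:core} every $r\in R$ has a neighbor in some class $C$. All vertices of $C$ have the same trace on $D$, so $r$ is adjacent to all of them, in particular to a vertex of $D'$. Thus $D'$ is a TD set.

The vertices outside $D'$ lie in $U$ or in $V\setminus D$. Two vertices $u,u'$ of $U$ are separated by $w(u)$, and two vertices in different classes are separated by a vertex of $R$. If $u\in U$ and $c\in C$ are separated by no vertex of $R$, then $N(u)\cap R=R_C$, so $u=u_C$.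
\end{proof}

The bound $2f$ is spent as follows. We take $\mu(C)$ vertices from each class $C$, which makes $f$ in all, and at most $f$ vertices from $D$. Pairs inside a class are settled by Lemma~\ref{lem:critical} once $K\subseteq D'$, and $\mu(C)$ vertices are enough to cover the critical vertices of $C$. For the pairs $u_C,c$ there are three kinds of classes. A singleton class goes into $D'$ and causes no conflict. In a loose class no vertex is critical, so its one vertex can be chosen freely, and we take the vertex that $K$ cannot tell from $u_C$, as in Example~\ref{ex:hexagon}. In a twin-free graph this is all. In a class with $\mu(C)\ge2$ several vertices, twins of each other, may agree with $u_C$ on $K$, while the allowance of $C$ may already be used by critical vertices. We then put $u_C$ itself into $D'$. There is room for it: the core needs only $k$ of the $f$ places, and each class with $\mu(C)\ge2$ raises $f-k$ by at least $1$.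

\begin{proof}[Proof of Theorem~\ref{thm:twins}]
Let $D$ be extremal, with $f,k,K,R,U$ as above. For each class $C$ choose a set $X_C\subseteq C$ of size $\mu(C)$ as follows.
\begin{itemize}
\item If $C$ is not loose, let $X_C$ be a maximum twin set of $C$.
\item If $C$ is loose, let $X_C=\{z_C\}$ with $z_C$ chosen thus. No two vertices of $C$ are twins, so by Lemma~\ref{lem:critical} the sets $N(c)\cap K$, $c\in C$, are pairwise different. If $u_C$ exists and some $c\in C$ satisfies $N(c)\cap K=N(u_C)\cap K$, then this $c$ is unique, and we let $z_C=c$. Otherwise $z_C\in C$ is arbitrary.
\end{itemize}
Let $X$ be the union of the sets $X_C$. Then $|X|=f$, the set $X$ meets every class, and $K\subseteq X$, because critical vertices lie in classes that are not loose and there in every maximum twin set. Let $t$ be the number of classes with $\mu(C)\ge2$, and let $U_0$ be the set of those vertices $u_C$ that exist and have $\mu(C)\ge2$; so $|U_0|\le t$. Put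
\[
D'=R\cup U_0\cup X .
\]

\emph{$D'$ is good.} By Lemma~\ref{lem:exchange}, $D'$ is a TD set, and only two kinds of pairs outside $D'$ have to be examined. Two vertices of the same class are twins or are separated by a vertex of $K\subseteq D'$, by Lemma~\ref{lem:critical}. Now let $u_C$ and $c\in C$ both lie outside $D'$. Then $\mu(C)=1$ since $u_C\notin U_0$, and $|C|\ge2$ since $c\notin X_C\neq\emptyset$. So $C$ is loose and $c\ne z_C$. By the choice of $z_C$ we have $N(c)\cap K\ne N(u_C)\cap K$, so some $x\in K$ is adjacent to exactly one of $c$ and $u_C$. As $x\in D'$, it differs from both, so it separates them.

\emph{$|D'|\le 2f$.} Every class contributes at least $1$ to $f$, and $t$ classes contribute at least $2$, so $f\ge k+t$. With Lemma~\ref{lem:core},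
\[
|D'|=|R|+|U_0|+|X|\le k+t+f\le 2f .
\]

Lemma~\ref{lem:large} provides a good set of size $n-f$. By~(\ref{eq:min}), this set or $D'$ has at most $\frac23n$ vertices.
\end{proof}

As shown in Section~\ref{sec:intro}, Theorem~\ref{thm:main} follows, and with it the upper bound in Theorem~\ref{thm:sharp}.

\begin{remark}
On the graphs of Section~\ref{sec:sharp} with $n=3h$, $h\ge2$, every estimate of the proof is an equality. Let $A=\{a_v:v\in V(H)\}$ and $B=\{b_v:v\in V(H)\}$, and take $D=V(H)\cup A$. Its classes are the $h$ singletons $\{b_v\}$, with traces $\{a_v\}$. It is extremal: $\gamma_t\geq 2h$ and Lemma~\ref{lem:large} give $f\le h$ for all TD sets, $|D|=2h$, and $G[D]$ is connected of order at least $4$. The core is $R=A$, of size $k=h$; further $U=V(H)$, $w(v)=a_v$ and $D'=A\cup B$. Both good sets have size $2h=n-f=2f$.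
\end{remark}

\begin{remark}
Extremality was used only through three local moves: adding a vertex (Lemma~\ref{lem:critical}), deleting a vertex and swapping two vertices (Lemma~\ref{lem:private}). Whenever the conclusion of one of these lemmas fails, its proof exhibits a move that increases the triple consisting of $f(D)$, $-|D|$ and minus the number of $K_2$-components of $G[D]$ in the lexicographic order. The triple takes at most $(n+1)^3$ values, so from any TD set one reaches, after at most that many moves, a set to which Section~\ref{sec:exchange} applies. The set $D$ of Example~\ref{ex:hexagon} is of this kind. It satisfies the conclusions of both lemmas, but it is not extremal, since $f(D')=3>2=f(D)$.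
\end{remark}

\begin{thebibliography}{1}

\bibitem{PB}
\emph{Problem Books in Mathematics},
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-319-31940-7.pdf},
doi:10.1007/978-3-319-31940-7.

\end{thebibliography}
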